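# Isoperimetric regions in thin products $\lambda M\times N$

## The guess: a thin factor is never cut

Let $M$ and $N$ be closed (compact, without boundary), connected Riemannian manifolds of dimensions $m,n\ge 1$. Shrink $M$: let $\lambda M$ be $M$ with the metric $\lambda^2g_M$, and form the Riemannian product $\lambda M\times N$ with $\lambda$ small. Fix $t\in(0,1)$ and enclose the fraction $t$ of the volume with as little boundary as possible. What does the best region look like?

The first guess is this: boundary that separates points of the same copy of $\lambda M$ is very expensive, so for small $\lambda$ the best region does not cut $\lambda M$ at all. It is $\lambda M\times\Omega$, and then $\Omega$ must be a best region in $N$. This is a conjecture of M. Hutchings, stated in the paper *In Polytopes, Small Balls about Some Vertex Minimize Perimeter*. We shall prove that the guess is right, in all dimensions, with no assumption of nondegeneracy, uniqueness or regularity on the best regions of $N$.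

**Definitions.** A *region* in a closed manifold $X$ is a set of finite perimeter; regions that differ by a null set are identified. The perimeter of $E$ is
$$P(E)=\sup\Big\{\int_E\operatorname{div}T:\ T\in C^1(X;TX),\ |T|\le 1\Big\}=\mathcal H^{\dim X-1}(\partial^*E),$$
where $\partial^*E$ is the reduced boundary. An *isoperimetric region* minimizes perimeter among the regions of its volume. The *volume fraction* of $E$ is $|E|/|X|$. We write
$$I_N(t)=\min\{P(\Omega):|\Omega|=t|N|\},\qquad h_M(t)=\min\{P(A)/|M|:\ |A|=t|M|\}.$$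
The minima are attained, by $BV$ compactness and lower semicontinuity. It is convenient to divide perimeters in $\lambda M\times N$ by $|\lambda M|$; then $\lambda M\times\Omega$ gets the number $P(\Omega)$, whatever $\lambda$ is.

**Two circles.** Let $M$ and $N$ be circles of length $1$, and $\lambda\le 1$. Three candidates of fraction $t\le\frac12$, with normalized perimeter, are: $M\times$ arc, with $2$; arc $\times N$, with $2/\lambda$; and a disc of area $t\lambda$, with $2\sqrt{\pi t/\lambda}$ (if it fits). The first beats the second when $\lambda<1$. It beats the third when $\lambda<\pi t$; and if $\lambda>\pi t$, the disc does fit, because its diameter is at most $\lambda$ as soon as $t\le\pi\lambda/4$. So among these candidates the guess holds, but the admissible $\lambda$ shrinks with $t$: the fraction must be fixed first.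

**Sheared arcs.** The best regions in a circle $N$ are all arcs of the given length, so the minimizer in $N$ is not unique. Could it help to use different arcs over different points of $M$? Let $u:M\to N$ be smooth and $E=\{(x,y):y\in u(x)+[0,t|N|]\}$. Its normalized perimeter is
$$2\cdot\frac1{|M|}\int_M\sqrt{1+\lambda^{-2}|\nabla u|^2}\;\ge\;2,$$
with equality only for constant $u$. Shearing does not help.

Here are the statements. Let $\Phi$ and $\varphi=\Phi'$ be the standard Gaussian distribution function and density, and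
$$U(s)=\varphi(\Phi^{-1}(s))\quad(0<s<1),\qquad U(0)=U(1)=0 .$$

**Theorem 1.** For every $\delta\in(0,\frac12]$ there is $\lambda_0>0$ such that for all $0<\lambda<\lambda_0$ and $t\in[\delta,1-\delta]$, every isoperimetric region of volume fraction $t$ in $\lambda M\times N$ equals $\lambda M\times\Omega$ with $\Omega$ isoperimetric in $N$, $|\Omega|=t|N|$. One may take $\lambda_0=c_M\sigma_0$ with $c_M>0$ depending only on $M$ and $\sigma_0>0$ only on $(N,\delta)$.

**Theorem 2.** For each $t\in(0,1)$ there is $\lambda^*(t)\in(0,\infty)$ such that: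

* for $\lambda<\lambda^*(t)$, every isoperimetric region of fraction $t$ in $\lambda M\times N$ is $\lambda M\times\Omega$ with $\Omega$ isoperimetric;
* for $\lambda=\lambda^*(t)$, such products are isoperimetric;
* for $\lambda>\lambda^*(t)$, no product $\lambda M\times\Omega$ is isoperimetric.

Moreover $\inf_{[\delta,1-\delta]}\lambda^*>0$ for all $\delta\in(0,\frac12]$; $\lambda^*(t)\to0$ as $t\to0$ or $t\to1$; and $\lambda^*(t)\le h_M(t)|N|/I_N(t)$.

**Theorem 3.** Theorem 1 remains true, with the normalized perimeter $\mathcal P$ defined below, if $M$ is any connected Riemannian manifold without boundary, not necessarily compact, with a smooth positive probability density, whose weighted profile satisfies $h_M\ge c_MU$ for some $c_M>0$.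

Theorem 1 with $\delta=\min(t,1-t)$ is the conjecture.

## Slicing by copies of $N$, and the corner of $I_N$

A sensible first attempt is to look at the slices $E_x=\{y:(x,y)\in E\}\subset N$. Each slice costs at least $I_N$ of its own fraction, and if the area of the slice changes with $x$ one pays for that change, with a large factor $\lambda^{-1}$. Take $|N|=1$ and suppose that $r(x)=|E_x|$ is smooth. The slicing inequality (Lemma 4 below, with the two factors exchanged) gives
$$\frac{P(E)}{|\lambda M|}\ \ge\ \mathcal F_\lambda(r)=\frac1{|M|}\int_M\sqrt{I_N(r)^2+\lambda^{-2}|\nabla r|^2}.$$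
It would suffice to show that $\mathcal F_\lambda(r)\ge I_N(t)$ whenever $r$ has mean $t$ and $\lambda$ is small.

This is false when $I_N$ has a concave corner at $t$. Let $N$ be the flat square torus of area $1$. By Howards–Hutchings–Morgan (*Amer. Math. Monthly* 106 (1999)), $I_N(s)=\min\{2,\,2\sqrt{\pi\min(s,1-s)}\}$, which at $s=1/\pi$ has left derivative $\pi$ and right derivative $0$. Take $t=1/\pi$ and $r=t+\varepsilon v$ with $v$ smooth, nonconstant, of mean zero. Using $\sqrt{a^2+b^2}\le a+b^2/2a$,
$$\mathcal F_\lambda(r)\le 2-\pi\varepsilon\,\frac1{|M|}\int_M v^-+O(\varepsilon^2)+O(\varepsilon^2\lambda^{-2}).$$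
The gain is linear in $\varepsilon$ and the penalty quadratic. For every fixed $\lambda$, however small, the right side is below $2=I_N(t)$ once $\varepsilon$ is small enough. So slice areas alone cannot prove the theorem here: the bound does not see that a slice must change from a disc to a strip in order to use both sides of the corner.

## A Gaussian line in place of $M$

We slice the other way, by $E^y=\{x:(x,y)\in E\}\subset M$, and use the slices only to *replace $M$ by a better factor*: the line $\mathbb R$ with the Gaussian density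
$$w_\sigma(z)=\sigma^{-1}\varphi(z/\sigma),\qquad \sigma=\lambda/c_M .$$
The line has what $M$ in general lacks (think of $M=S^2$): a parallel vector field $\partial_z$. And its potential $V=-\log w_\sigma=z^2/2\sigma^2+\text{const}$ has Hessian $\sigma^{-2}dz\otimes dz$, which is huge when $\sigma$ is small.

Here is the effect in the simplest case. Let $N$ be a circle and consider, in $\mathbb R\times N$ with area and length weighted by $w=w_\sigma$, a boundary curve $y=u(z)$. The weighted length is $\int\sqrt{1+u'^2}\,w\,dz$. At the linear level the critical curves satisfy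
$$Lu:=u''-\sigma^{-2}zu'=\text{const}.$$
Differentiate: $v=u'$ satisfies $Lv=\sigma^{-2}v$. But $L$ is symmetric and nonpositive in $L^2(w)$. So if $v\in L^2(w)$, then $v=0$. To check it, multiply by $\chi^2v\,w$ with a cutoff $\chi=\chi(z)$ and integrate by parts:
$$\sigma^{-2}\int\chi^2v^2w=-\int(\chi^2v'^2+2\chi\chi'vv')w\le\int\chi'^2v^2w .$$
The right side tends to $0$ if $\chi=1$ on $[-k,k]$ and $|\chi'|\le2/k$, $k\to\infty$. Hence $u$ is constant and the curve does not cut the line.

For a general minimizer $F\subset\mathbb R\times N$ with normal $\nu$ the role of $v$ is played by $g=\langle\partial_z,\nu\rangle$. It satisfies $Lg=\sigma^{-2}g$ exactly, for the stability operator $L$. Now $-L$ is only bounded below on functions of mean zero, and $g$ need not have mean zero. If one can correct $g$ to mean zero at a cost $C\|g\|^2$ with $C$ independent of $\sigma$, then $0\le(-\sigma^{-2}+C)\|g\|^2$, so $g=0$ for small $\sigma$, which means that $F$ is a product. No linearization near a minimizer of $N$ takes place, and this is why degenerate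 minimizers do no harm.

So there are two parts: the symmetrization from $\lambda M\times N$ to $\mathbb R\times N$, and the rigidity theorem in $\mathbb R\times N$.

## Fibres with a density, and the slicing inequality

**Definition.** A *fibre* is a connected Riemannian manifold $Z$ without boundary with a smooth positive probability density $\rho$ (also written $\rho$ as a measure). Put $\operatorname{div}_\rho T=\rho^{-1}\operatorname{div}(\rho T)$. For $E\subset Z\times N$ put
$$\mathcal P(E)=\sup\Big\{\int_E\operatorname{div}_\rho T\,d\rho\,dy:\ T\in C^1_c(Z\times N;T(Z\times N)),\ |T|\le1\Big\},$$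
and define $\mathcal P_Z(A)$ for $A\subset Z$ in the same way. Put $h_Z(s)=\inf\{\mathcal P_Z(A):\rho(A)=s\}$, $E^y=\{x:(x,y)\in E\}$, $f_E(y)=\rho(E^y)$.

*Examples.* For $Z=\lambda M$ with $\rho=1/|\lambda M|$ we get $\mathcal P(E)=P(E)/|\lambda M|$. Since perimeter in $\lambda M$ scales by $\lambda^{m-1}$ and volume by $\lambda^m$, $h_{\lambda M}=h_M/\lambda$. For a circle of length $\ell$, $h_Z=2/\ell$ on $(0,1)$. In the setting of Theorem 3, $\lambda M$ carries the same probability measure and the metric $\lambda^2g_M$, and again $h_{\lambda M}=h_M/\lambda$. For $Z=\mathbb R$ with density $w=w_\sigma$ we write $\mathcal P=P_w$; then $P_w(F)=\int_{\partial^*F}w\,d\mathcal H^n$.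

For a fixed test field $T$, the number $\int_E\operatorname{div}_\rho T$ is continuous under $L^1_{loc}$ convergence of $1_E$. So $\mathcal P$, a supremum of such functionals, is lower semicontinuous.

**Lemma 4 (slicing).** Let $\tau\ge0$ be a smooth function and $Y$ a smooth vector field on $N$ with $\tau^2+|Y|^2\le1$. Then
$$\int_N\tau\,\mathcal P_Z(E^y)\,dy+\int_Nf_E\operatorname{div}Y\,dy\le\mathcal P(E).$$

The idea is to test $\mathcal P(E)$ with a field whose $Z$-part is, over each $y$, almost optimal for $E^y$.

**Step 1 (countably many test fields, so that the choice over $y$ is measurable).** Exhaust $Z$ by compact sets $K_l$ with $K_l\subset\operatorname{int}K_{l+1}$. The set of $C^1$ fields on $Z$ supported in $K_l$ with norm $\le1$ is separable in $C^1$. Collect countable dense subsets over all $l$, together with $Z_1=0$, into a family $\{Z_i\}$. If $T$ is admissible with support in $K_l$ and fields $Z_i$ of the family, supported in $K_l$, tend to $T$ in $C^1$, then $\int_A\operatorname{div}_\rho Z_i\,d\rho\to\int_A\operatorname{div}_\rho T\,d\rho$.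 Hence $\mathcal P_Z(A)=\sup_i\int_A\operatorname{div}_\rho Z_i\,d\rho$ for every $A$.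

**Step 2 (the field on the product).** Let $b_i(y)=\int_{E^y}\operatorname{div}_\rho Z_i\,d\rho$, bounded and measurable, and $q_k=\max_{i\le k}b_i$. Then $q_k\ge0$ because $Z_1=0$, and $q_k\uparrow\mathcal P_Z(E^y)$. Let $G_1,\dots,G_k$ be a measurable partition of $N$ with $q_k=b_i$ on $G_i$, and $\chi_i=e^{\epsilon\Delta}1_{G_i}$. These are smooth, nonnegative, and $\sum_i\chi_i=1$. Let $\kappa_R\in C_c^\infty(Z;[0,1])$ increase to $1$ as $R\to\infty$. The field
$$T=\tau\sum_{i\le k}\chi_iZ_i+\kappa_RY$$
has compact support, and $|T|^2\le\tau^2+|Y|^2\le1$, since its two parts are orthogonal and $|\sum\chi_iZ_i|\le1$. Since $Z_i$ is tangent to $Z$, $Y$ is tangent to $N$, and $\rho$ depends on $x$ only,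
$$\operatorname{div}_\rho T=\tau\sum_i\chi_i\operatorname{div}_\rho Z_i+\kappa_R\operatorname{div}Y .$$
Therefore $\int_N\tau\sum_i\chi_ib_i\,dy+\int_E\kappa_R\operatorname{div}Y\,d\rho\,dy\le\mathcal P(E)$.

**Step 3 (limits).** Let $R\to\infty$: the second term tends to $\int f_E\operatorname{div}Y$. Let $\epsilon\to0$: $\chi_i\to1_{G_i}$ in $L^1$, so the first term tends to $\int\tau q_k$. Let $k\to\infty$ by monotone convergence. $\square$

**Lemma 5 (products).** $\mathcal P(Z\times\Omega)=P(\Omega)$ for $\Omega\subset N$.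

*Proof.* "$\ge$" is Lemma 4 with $\tau=0$, because $f_E=1_\Omega$. For "$\le$" let $T=(T_Z,T_N)$ be admissible. The $T_Z$-part of $\int_{Z\times\Omega}\operatorname{div}_\rho T$ vanishes, since $T_Z(\cdot,y)$ has compact support in $Z$. The rest is $\int_Z\int_\Omega\operatorname{div}T_N(x,\cdot)\,dy\,d\rho\le P(\Omega)$, as $\rho$ is a probability measure. $\square$

## The function $U$ and the comparison $h_M\ge c_MU$

Since $\varphi'(x)=-x\varphi(x)$, we have $U'=-\Phi^{-1}$ and $U''=-1/U$. So $U$ is concave, continuous on $[0,1]$, positive inside, and $U(1-s)=U(s)$. Concavity and $U(0)=0$ give subadditivity: $U(p+q)\le U(p)+U(q)$ if $p,q\ge0$, $p+q\le1$, and by continuity the same for countable sums.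

**Lemma 6 (one-dimensional Gaussian isoperimetry).** For $A\subset\mathbb R$, $P_{w_\sigma}(A)\ge U(w_\sigma(A))/\sigma$. For half-lines there is equality.

*Proof.* Let $P_{w_\sigma}(A)<\infty$. As $w_\sigma$ is bounded below on compact sets, $A$ has locally finite perimeter, so it is a locally finite disjoint union of intervals $(a_i,b_i)$ without common endpoints, and $P_{w_\sigma}(A)=\sigma^{-1}\sum$ of $\varphi(\cdot/\sigma)$ over the finite endpoints. For one interval put $p=\Phi(a/\sigma)$, $q=\Phi(b/\sigma)$; infinite endpoints give $p=0$ or $q=1$ and contribute $0=U(p)$ or $0=U(q)$. Then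
$$\varphi(a/\sigma)+\varphi(b/\sigma)=U(p)+U(1-q)\ge U(p+1-q)=U(q-p),$$
where $q-p$ is the measure of the interval. Sum over the intervals and use countable subadditivity. For $(-\infty,b)$ both sides equal $\varphi(b/\sigma)/\sigma$. $\square$

**Lemma 7.** For closed connected $M$ there is $c_M>0$ with $h_M\ge c_MU$. Hence $h_{\lambda M}\ge U/\sigma$ with $\sigma=\lambda/c_M$.

*Proof.* The relative isoperimetric inequality on $M$ (textbook) says $h_M(s)\ge c\min(s,1-s)^{(m-1)/m}$ for $0<s<1$; for $m=1$ this is just $P\ge2$. On the other side, for each $0\le\alpha<1$ there is $C_\alpha$ with $U(s)\le C_\alpha\min(s,1-s)^\alpha$. Indeed, if $s=\Phi(-x)$ with $x\ge1$, then $s\ge c\,\varphi(x)/x$, so $U(s)s^{-\alpha}\le C\varphi(x)^{1-\alpha}x^\alpha$ is bounded; for $s$ in a compact part of $(0,1)$ there is nothing to show, and $U(1-s)=U(s)$. Take $\alpha=(m-1)/m$. The last claim is $h_{\lambda M}=h_M/\lambda\ge (c_M/\lambda)U$. $\square$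

## Symmetrization of $\lambda M$ to the Gaussian line

**Definition.** For $E\subset Z\times N$ and $\sigma>0$, with $f=f_E$, let
$$E^*=\{(z,y)\in\mathbb R\times N:\ z<\sigma\Phi^{-1}(f(y))\}\qquad(\Phi^{-1}(0)=-\infty,\ \Phi^{-1}(1)=+\infty).$$

The slice of $E^*$ over $y$ is a half-line of $w_\sigma$-measure $f(y)$, so $E^*$ has $w_\sigma$-volume $\int_Nf$. *Examples:* $(Z\times\Omega)^*=\mathbb R\times\Omega$; and if $\rho(A)=t\in(0,1)$, then $(A\times N)^*$ is the half-space $\{z<\sigma\Phi^{-1}(t)\}$, of perimeter $|N|U(t)/\sigma$.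

We want $P_{w_\sigma}(E^*)\le\mathcal P(E)$. For smooth $f$ with values in $(0,1)$ the left side is $\int\sqrt{(U(f)/\sigma)^2+|\nabla f|^2}$, and Lemma 4 would give the inequality by choosing $(\tau,Y)$ parallel to $(U(f)/\sigma,-\nabla f)$. But $f$ is only $BV$. We smooth it by the heat semigroup $G_s=e^{s\Delta}$ on $N$, and we must then move the smoothing from $f$ to the test field. This requires a heat flow on vector fields.

Let $\mathrm{Ric}_N\ge-K$, $K\ge0$. For a smooth field $Y$ on $N$ let $Y_s$ be its evolution under $\partial_s=-(dd^*+d^*d)$, where fields and $1$-forms are identified.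

**Lemma 8.** $\operatorname{div}Y_s=G_s\operatorname{div}Y$ and $|Y_s|\le e^{Ks}G_s|Y|$.

*Proof.* Since $d^*d^*=0$, $d^*(dd^*+d^*d)=d^*d\,d^*$, that is, $d^*$ intertwines the Hodge Laplacians on $1$-forms and functions. So $\operatorname{div}Y_s$ solves the heat equation; this is the first claim. For the second put $v=\sqrt{|Y_s|^2+\epsilon^2}$. The Weitzenböck formula gives
$$v\,\partial_sv=\tfrac12\Delta|Y_s|^2-|\nabla Y_s|^2-\mathrm{Ric}(Y_s,Y_s)=v\Delta v+|\nabla v|^2-|\nabla Y_s|^2-\mathrm{Ric}(Y_s,Y_s).$$
As $|\nabla v|\le|\nabla Y_s|\,|Y_s|/v\le|\nabla Y_s|$, the right side is $\le v\Delta v+Kv^2$. So $\partial_sv\le\Delta v+Kv$, and the maximum principle gives $v_s\le e^{Ks}G_sv_0$. Let $\epsilon\to0$. $\square$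

**Proposition 9.** If $h_Z\ge U/\sigma$, $\mathcal P(E)<\infty$ and $0<\int_Nf<|N|$, then $P_{w_\sigma}(E^*)\le\mathcal P(E)$.

**Step 1 (smooth, and compute the perimeter).** Let $w=w_\sigma$, $f_s=G_sf$, $u=U(f)/\sigma$, $u_s=U(f_s)/\sigma$. For $s>0$ the heat kernel is positive, and neither $f$ nor $1-f$ vanishes a.e.; so $f_s$ is smooth with values in a compact subset of $(0,1)$. Let $a_s=\sigma\Phi^{-1}(f_s)$ and $E_s^*=\{z<a_s\}$, which has smooth boundary. From $f_s=\Phi(a_s/\sigma)$ we read off $w(a_s)=u_s$ and $w(a_s)\nabla a_s=\nabla f_s$. Hence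
$$P_w(E_s^*)=\int_Nw(a_s)\sqrt{1+|\nabla a_s|^2}=\int_N\sqrt{u_s^2+|\nabla f_s|^2}.$$
The $w$-volume of $E_s^*\triangle E^*$ is $\int|f_s-f|\to0$, so by lower semicontinuity $P_w(E^*)\le\liminf_{s\to0}P_w(E_s^*)$.

**Step 2 (exchange $U$ and the heat flow).** Put $\alpha=G_su$ and $\beta=\nabla G_sf$. By Jensen for the concave $U$, $u_s\ge\alpha\ge0$. By the triangle inequality in $\mathbb R^2$,
$$\sqrt{u_s^2+|\nabla f_s|^2}\le(u_s-\alpha)+\sqrt{\alpha^2+|\beta|^2}.$$
Here $\int(u_s-\alpha)=\int u_s-\int u\to0$ along a sequence $s\to0$ with $f_s\to f$ a.e., because $U$ is bounded and continuous. So it suffices to show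
$$\int_N\sqrt{\alpha^2+|\beta|^2}\le e^{Ks}\mathcal P(E).\tag{1}$$

**Step 3 (move the heat flow to the test field).** For $\epsilon>0$ let $D=\sqrt{\alpha^2+|\beta|^2+\epsilon^2}$, $\tau=\alpha/D\ge0$, $Y=-\beta/D$. These are smooth and $\tau^2+|Y|^2\le1$. By self-adjointness of $G_s$ and Lemma 8,
$$\int\frac{\alpha^2+|\beta|^2}{D}=\int\alpha\tau-\langle\beta,Y\rangle=\int u\,G_s\tau+\int f\,G_s\operatorname{div}Y=\int u\,G_s\tau+\int f\operatorname{div}Y_s.$$
By Lemma 8 and Jensen for the norm of $\mathbb R^2$,
$$\sqrt{(G_s\tau)^2+|Y_s|^2}\le e^{Ks}\sqrt{(G_s\tau)^2+(G_s|Y|)^2}\le e^{Ks}G_s\sqrt{\tau^2+|Y|^2}\le e^{Ks}.$$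
So the pair $e^{-Ks}(G_s\tau,Y_s)$ is admissible in Lemma 4. For a.e. $y$, $u(y)=U(f(y))/\sigma\le h_Z(f(y))\le\mathcal P_Z(E^y)$; this is the only use of the hypothesis on $h_Z$. Lemma 4 yields
$$\int\frac{\alpha^2+|\beta|^2}{D}\le\int\mathcal P_Z(E^y)\,G_s\tau\,dy+\int f\operatorname{div}Y_s\,dy\le e^{Ks}\mathcal P(E).$$
Let $\epsilon\to0$ by monotone convergence. This is (1). $\square$

## Minimizers in $\mathbb R\times N$: regularity, stability, cutoffs

The second part of the proof is the following theorem.

**Theorem 10.** For $\delta\in(0,\frac12]$ there is $\sigma_0=\sigma_0(N,\delta)>0$ such that for $0<\sigma<\sigma_0$ and $t\in[\delta,1-\delta]$, every minimizer $F$ of $P_{w_\sigma}$ among sets of $w_\sigma$-volume $t|N|$ in $\mathbb R\times N$ is $\mathbb R\times\Omega$ for some $\Omega\subset N$.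

Minimizers exist for every $\sigma>0$ and $t\in(0,1)$. The set $\mathbb R\times\Omega_0$, $\Omega_0$ isoperimetric, is a competitor of finite perimeter. A minimizing sequence has locally bounded perimeter, so a subsequence converges in $L^1_{loc}$, hence in $L^1(w)$ because $w\,dz\,dy$ is finite. So volume passes to the limit, and $P_w$ is lower semicontinuous.

In this section $F$ is a fixed minimizer, $w=w_\sigma$, $d=n+1$, $V=-\log w$, $d\mu=w\,d\mathcal H^n$, $|\cdot|_w$ is $w$-volume, and the representative is chosen with $\partial F=\operatorname{spt}D1_F$. Constants may depend on $F$.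

**Step 1 (volume fixing: get rid of the constraint locally).** Since $0<t<1$ and $\mathbb R\times N$ is connected, $D1_F\ne0$. Points have $\mathcal H^n$-measure $0$ as $n\ge1$, so $|D1_F|$ has no atoms and $\operatorname{spt}D1_F$ contains two distinct points. Take disjoint open sets $W_1,W_2$ around them, at positive distance, and $T_i\in C_c^\infty(W_i)$ with $\int_{\partial^*F}\langle T_i,\nu\rangle\,d\mu=1$, $\nu$ the outer normal. Under the flow $\Psi_s^i$ of $T_i$, $\frac d{ds}|\Psi_s^iF|_w=1$ at $s=0$, while the perimeter in $W_i$ changes by at most $C|s|$. So any small volume change $v$ can be produced inside $W_i$ at perimeter cost $\le C|v|$. A small ball misses $W_1$ or $W_2$. If $F'$ differs from $F$ only in such a ball, restore its volume in the other $W_i$ and compare with $F$. This gives $r_0$ and $C$ such that for every ball $B$ of radius $\le r_0$ and every $F'$ with $F'\triangle F\subset\overline B$,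
$$P_w(F)\le P_w(F')+C|F\triangle F'|_w.\tag{2}$$

**Step 2 (area bound, needed for cutoffs).** Apply (2) with $F'=F\setminus B_r(x)$. For $|z(x)|\le2k+1$ and a.e. small $r$ it gives $P_w(F;B_r(x))\le\int_{\partial B_r}w\,d\mathcal H^n+C|B_r|_w$. As $w$ is bounded above and below on bounded sets,
$$\mathcal H^n(\partial^*F\cap B_r(x))\le C_kr^n\qquad\text{for }r\le r_k .\tag{3}$$

**Step 3 (regularity).** By (2), $F$ is an almost-minimizer of weighted perimeter, with an error linear in volume. The classical regularity theory (Almgren, Tamanini; F. Morgan, *Trans. AMS* 355 (2003), for Riemannian manifolds and smooth positive densities) gives $\partial F=\Sigma\cup S$. Here $\Sigma$ is a $C^{1,\alpha}$ embedded hypersurface, relatively open in $\partial F$, with $F$ locally on one side; $S$ is closed, $S=\emptyset$ if $d\le7$, and $\dim_{\mathcal H}S\le d-8=n-7$ otherwise. In particular $\mathcal H^n(S)=0$ and $\Sigma=\partial^*F$ up to an $\mathcal H^n$-null set.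

**Step 4 (first variation).** For $T\in C_c^\infty$ with flow $\Psi_s$, for any set of locally finite perimeter, at $s=0$,
$$\tfrac d{ds}P_w(\Psi_sF)=\int_{\partial^*F}(\operatorname{div}_{\partial^*F}T-\langle\nabla V,T\rangle)\,d\mu,\qquad\tfrac d{ds}|\Psi_sF|_w=\int_{\partial^*F}\langle T,\nu\rangle\,d\mu .$$
Let $b=\int\langle T,\nu\rangle d\mu$. By the implicit function theorem, $\Psi^1_{r(s)}\Psi_sF$ has constant volume for a smooth $r$ with $r(0)=0$, $r'(0)=-b$. Minimality says that the first variation for $T$ is $b$ times that for $T_1$. So there is a constant $H$ with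
$$\int_\Sigma(\operatorname{div}_\Sigma T-\langle\nabla V,T\rangle)\,d\mu=H\int_\Sigma\langle T,\nu\rangle\,d\mu\qquad\text{for all }T\in C_c^\infty.\tag{4}$$
The support of $T$ may meet $S$. Locally $\Sigma$ is the graph of a $C^{1,\alpha}$ function for which (4) is a quasilinear elliptic equation with smooth structure; by elliptic regularity $\Sigma$ is $C^\infty$. With $A(u,v)=\langle\nabla_u\nu,v\rangle$ and $H_\Sigma=\operatorname{tr}A$, (4) reads on $\Sigma$
$$H_\Sigma-\langle\nabla V,\nu\rangle=H.\tag{5}$$

**Step 5 (first variation along fields of $N$).** Let $Y$ be a smooth field on $N$, extended independently of $z$. Let $\chi_k(z)$ be smooth with $\chi_k=1$ for $|z|\le k$, $=0$ for $|z|\ge2k$, $0\le\chi_k\le1$, $|\chi_k'|\le2/k$. Use $T=\chi_kY$. Here $\langle\nabla V,Y\rangle=0$, since $\nabla V=\sigma^{-2}z\,\partial_z$, and the term with $\chi_k'$ is $O(1/k)$ on the finite measure $\mu$. Letting $k\to\infty$ in the divergence theorem and in (4),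
$$\int_\Sigma\langle Y,\nu\rangle\,d\mu=\int_Nf_F\operatorname{div}Y\,dy,\qquad\int_\Sigma\operatorname{div}_\Sigma Y\,d\mu=H\int_\Sigma\langle Y,\nu\rangle\,d\mu.\tag{6}$$

**Step 6 (stability: the second-order condition).** Let $g=\langle\partial_z,\nu\rangle$. Since $\nabla^2V=\sigma^{-2}dz\otimes dz$, $\nabla^2V(\nu,\nu)=g^2/\sigma^2$. The claim is: for Lipschitz $\phi$ compactly supported in $\Sigma$ with $\int_\Sigma\phi\,d\mu=0$,
$$Q(\phi)=\int_\Sigma|\nabla\phi|^2-\big(|A|^2+\mathrm{Ric}(\nu,\nu)+g^2/\sigma^2\big)\phi^2\,d\mu\ \ge\ 0.\tag{7}$$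
The associated operator, symmetric for $\mu$, is
$$L\phi=\Delta_\Sigma\phi-\langle\nabla V,\nabla_\Sigma\phi\rangle+\big(|A|^2+\mathrm{Ric}(\nu,\nu)+g^2/\sigma^2\big)\phi .$$
*Example:* if $N$ is a circle and $F=\mathbb R\times$ arc, then $A$, $\mathrm{Ric}$ and $g$ vanish, $\Sigma$ is two lines, and $Q(\phi)=\int\phi'^2w$ over both.

*Proof.* First let $\phi$ be smooth. Its support is a compact subset of $\Sigma$, so there is a smooth field $T$, compactly supported off $S$, with $T=\phi\nu$ on $\Sigma$; and there is a field $T'$ with compact support off $S$ and $\int_\Sigma\langle T',\nu\rangle d\mu=1$. By the implicit function theorem there is a smooth $r(s)$, $r(0)=0$, such that $F_s=\Psi^{T'}_{r(s)}\Psi^T_sF$ has constant volume, and $r'(0)=-\int\phi\,d\mu=0$. So the initial velocity is $T$. The maps are the identity near $S$, so the regular part $\Sigma_s$ of $\partial F_s$ is the image of $\Sigma$. Write $\mathsf H_s=H_{\Sigma_s}-\langle\nabla V,\nu_s\rangle$, and let $T_s$ be the velocity at time $s$. The function $J(s)=P_w(F_s)-H|F_s|_w$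 satisfies, by the first variation formulas and an integration by parts of the tangential part of $T_s$,
$$J'(s)=\int_{\Sigma_s}(\mathsf H_s-H)\langle T_s,\nu_s\rangle\,d\mu .$$
Pull this integral back to $\Sigma$, where the integrand lives on a fixed compact set, and differentiate at $s=0$. Since $\mathsf H_0-H=0$ on $\Sigma$, only the derivative of $\mathsf H$ survives: $J''(0)=\int_\Sigma\dot{\mathsf H}\,\phi\,d\mu$. The standard formulas for normal velocity $\phi\nu$ are $\dot H_\Sigma=-\Delta_\Sigma\phi-(|A|^2+\mathrm{Ric}(\nu,\nu))\phi$ and $\dot\nu=-\nabla_\Sigma\phi$. Hence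
$$\dot{\mathsf H}=-\Delta_\Sigma\phi-(|A|^2+\mathrm{Ric}(\nu,\nu))\phi-\nabla^2V(\nu,\nu)\phi+\langle\nabla V,\nabla_\Sigma\phi\rangle=-L\phi .$$
The volume of $F_s$ is constant and $P_w(F_s)\ge P_w(F)$, so $0\le\frac{d^2}{ds^2}P_w(F_s)|_{s=0}=J''(0)=-\int\phi L\phi\,d\mu=Q(\phi)$. A Lipschitz $\phi$ is an $H^1$-limit of smooth functions with supports in a fixed compact subset of $\Sigma$; correct their means by small multiples of a fixed bump and pass to the limit. $\square$

**Step 7 (cutoffs, to use functions that do not have compact support in $\Sigma$).** The claim is: there are Lipschitz $\zeta_k:\Sigma\to[0,1]$, compactly supported in $\Sigma$, with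
$$\zeta_k\to1\ \text{ pointwise},\qquad\int_\Sigma|\nabla\zeta_k|^2\,d\mu\to0.\tag{8}$$
If $S=\emptyset$, take $\zeta_k=\chi_k$; its support lies in the compact set $\partial F\cap\{|z|\le2k\}$, and $\int|\nabla\zeta_k|^2\le4P_w(F)/k^2$. Otherwise $\dim_{\mathcal H}S\le n-7$ gives $\mathcal H^{n-2}(S)=0$. Given $\epsilon_k>0$, cover the compact set $S\cap\{|z|\le2k\}$ by finitely many open balls $B(x_i,r_i)$ with centers within $r_i$ of this set, $r_i<1/k$, $2r_i\le r_k$, and $\sum r_i^{n-2}<\epsilon_k$. Let
$$\xi_i=\min\big(1,\max(0,\operatorname{dist}(\cdot,x_i)/r_i-1)\big),\qquad\zeta_k=\chi_k\min_i\xi_i$$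
(with $\min_i\xi_i=1$ if there are no balls). The closure of $\{\zeta_k>0\}$ lies in $\partial F\cap\{|z|\le2k\}\setminus\bigcup_iB(x_i,r_i)$, which is compact and disjoint from $S$, so it is a compact subset of $\Sigma$. If $p\in\Sigma$, $k>|z(p)|$ and $\operatorname{dist}(p,S)\ge3/k$, then $\operatorname{dist}(p,x_i)\ge2/k>2r_i$ for all $i$, so $\zeta_k(p)=1$. Finally $|\nabla\zeta_k|^2\le2|\chi_k'|^2+2\sum_ir_i^{-2}1_{B(x_i,2r_i)}$ a.e., and by (3)
$$\int_\Sigma|\nabla\zeta_k|^2d\mu\le\frac{8P_w(F)}{k^2}+C_k'\sum_ir_i^{-2}r_i^n\le\frac{8P_w(F)}{k^2}+C_k'\epsilon_k .$$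
Choose $\epsilon_k$ with $C_k'\epsilon_k\to0$. $\square$

## The stability operator on components of vector fields

We now compute $L\langle X,\nu\rangle$ for an ambient field $X$. There are two uses: $X=\partial_z$, which gives the large eigenvalue, and $X$ a field on $N$, which gives the mean-value correction.

**Lemma 11.** For a smooth field $X$ on $\mathbb R\times N$, $\psi=\langle X,\nu\rangle$ satisfies on $\Sigma$
$$L\psi=\langle\operatorname{tr}_\Sigma\nabla^2X,\nu\rangle-H\langle\nabla_\nu X,\nu\rangle+2\langle\nabla X,A\rangle-\langle\nabla_{\nabla V}X,\nu\rangle+\mathrm{Ric}(X,\nu)+\nabla^2V(X,\nu),\tag{9}$$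
where $\langle\nabla X,A\rangle=\sum_i\langle\nabla_{e_i}X,Ae_i\rangle$ for an orthonormal frame $e_i$ of $\Sigma$.

*Proof.* Take the frame with $\nabla^\Sigma e_i=0$ at the point; then $\nabla_{e_i}e_i=-A(e_i,e_i)\nu$ there. First, $e_i\psi=\langle\nabla_{e_i}X,\nu\rangle+\langle X,Ae_i\rangle$. Differentiate again, using $\nabla_{e_i}\nabla_{e_i}X=\nabla^2X(e_i,e_i)-A(e_i,e_i)\nabla_\nu X$, and sum:
$$\Delta_\Sigma\psi=\langle\operatorname{tr}_\Sigma\nabla^2X,\nu\rangle-H_\Sigma\langle\nabla_\nu X,\nu\rangle+2\langle\nabla X,A\rangle+\sum_i\langle X,\nabla_{e_i}(Ae_i)\rangle .$$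
In the last sum the normal part of $\nabla_{e_i}(Ae_i)$ contributes $-|A|^2\psi$. By Codazzi, the tangential part contributes $\langle X^T,\nabla H_\Sigma\rangle+\mathrm{Ric}(X^T,\nu)$, where $X^T$ is the tangential part of $X$. By (5), $H_\Sigma=H+\langle\nabla V,\nu\rangle$, so
$$\langle X^T,\nabla H_\Sigma\rangle=\nabla^2V(X^T,\nu)+\langle\nabla V,AX^T\rangle .$$
Next, the drift term, from the formula for $e_i\psi$ with $e_i$ replaced by $(\nabla V)^T=\nabla V-\langle\nabla V,\nu\rangle\nu$:
$$-\langle\nabla V,\nabla_\Sigma\psi\rangle=-\langle\nabla_{\nabla V}X,\nu\rangle+\langle\nabla V,\nu\rangle\langle\nabla_\nu X,\nu\rangle-\langle X,A(\nabla V)^T\rangle .$$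
Add these and the zeroth-order term $(|A|^2+\mathrm{Ric}(\nu,\nu)+\nabla^2V(\nu,\nu))\psi$. The two $|A|^2\psi$ cancel. The terms $\langle\nabla V,AX^T\rangle$ and $\langle X,A(\nabla V)^T\rangle$ cancel by symmetry of $A$. The $\mathrm{Ric}$ and $\nabla^2V$ terms combine to $\mathrm{Ric}(X,\nu)+\nabla^2V(X,\nu)$. And $-H_\Sigma+\langle\nabla V,\nu\rangle=-H$. $\square$

For $X=\partial_z$, which is parallel with $\mathrm{Ric}(\partial_z,\cdot)=0$, only the last term of (9) remains:
$$Lg=\sigma^{-2}g.\tag{10}$$
For a smooth field $X$ on $N$, extended independently of $z$, we have $\nabla_{\nabla V}X=0$ and $\nabla^2V(X,\cdot)=0$. So $\sigma$ drops out of (9), and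
$$|L\psi|\le C_X(1+|H|+|A|)1_{\operatorname{spt}X},\quad|\nabla_\Sigma\psi|\le C_X(1+|A|)1_{\operatorname{spt}X},\quad|\nabla_\Sigma g|=|A\,\partial_z^T|\le|A|,\tag{11}$$
with $C_X$ independent of $\sigma$.

## Rigidity in the Gaussian product: proof of Theorem 10

Suppose the theorem fails for some $\delta$. Then there are $\sigma_j\to0$, $t_j\in[\delta,1-\delta]$, $t_j\to t$ and minimizers $F_j$ that are not products. We usually drop the index $j$. $C$ denotes constants independent of $j$; statements are for $j$ large; $\|\cdot\|$ is the norm of $L^2(\Sigma_j,d\mu)$.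

**Step 1 ($g$ does not vanish identically).** If $g=0$ on $\Sigma$, then $\int_F\partial_z\phi=\int_\Sigma\phi g\,d\mathcal H^n=0$ for all $\phi\in C_c^\infty$, so $1_F$ does not depend on $z$ and $F$ is a product. Hence $\|g\|>0$.

**Step 2 (perimeter bound).** Comparing with $\mathbb R\times\Omega_0$, $\Omega_0$ isoperimetric, gives $P_w(F_j)\le I_N(t_j)$. We claim $I_N\le C$ on $(0,1)$. In $N$ the set $B_{r+\epsilon}\setminus B_r$ (concentric geodesic balls) is contained in the image of a shell of thickness $\epsilon$ under the exponential map, whose Jacobian is bounded on bounded sets; so $|B_{r+\epsilon}\setminus B_r|\le C\epsilon$ for $r\le\operatorname{diam}N$, $\epsilon\le1$. Hence ball volumes are continuous in $r$ and attain all values in $(0,|N|)$. The functions $\max(0,\min(1,1-(\operatorname{dist}-r)/\epsilon))$ tend to $1_{B_r}$ in $L^1$, so $P(B_r)\le\liminf_{\epsilon\to0}|B_{r+\epsilon}\setminus B_r|/\epsilon\le C$. Thus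
$$\mu(\Sigma_j)=P_w(F_j)\le C .$$

**Step 3 (the limit set $\Omega\subset N$).** Let $f_j=f_{F_j}$. Lemma 4 with $\tau=0$ gives $|Df_j|(N)\le C$, so along a subsequence $f_j\to f$ in $L^1$ and a.e. Lemma 4 with $\tau=1$, $Y=0$ and Lemma 6 give
$$\int_NU(f_j)\,dy\le\sigma_j\int_NP_w(F_j^y)\,dy\le C\sigma_j\to0 .$$
By Fatou $U(f)=0$ a.e., so $f=1_\Omega$ with $|\Omega|=t|N|$, $0<t<1$, and $\Omega$ has finite perimeter. As $N$ is connected, $|D1_\Omega|\ne0$. Its support contains two distinct points $p_1,p_2$: for $n\ge2$, $|D1_\Omega|\ll\mathcal H^{n-1}$ has no atoms; for $n=1$, $\Omega$ is a finite union of arcs of a circle with at least two endpoints.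

Choose $\eta_1,\eta_2\in C^\infty(N;[0,1])$ with disjoint supports and $\eta_i=1$ near $p_i$. Choose a smooth field $X$ on $N$, supported in the interior of $\{\eta_1=1\}$, with $\int_\Omega\operatorname{div}X=1$. This is possible since $p_1\in\operatorname{spt}D1_\Omega$. All these are fixed, independent of $j$. Let $\psi=\langle X,\nu\rangle$. We use only $L^1$ convergence of $f_j$; no convergence of the surfaces $\Sigma_j$ is needed.

**Step 4 (lower bounds from (6)).** Fix a smooth field $Y_i$ on $N$ with $|Y_i|\le\eta_i$ and $\int_\Omega\operatorname{div}Y_i>0$. By (6), $\int_\Sigma\eta_i\,d\mu\ge\int_\Sigma\langle Y_i,\nu\rangle\,d\mu=\int f_j\operatorname{div}Y_i\to\int_\Omega\operatorname{div}Y_i$. So for some $\theta>0$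
$$\int_\Sigma\eta_i\,d\mu\ge\theta\quad(i=1,2),\qquad\int_\Sigma\psi\,d\mu=\int f_j\operatorname{div}X\,dy\ge\tfrac12 ,\tag{12}$$
the latter because the integral tends to $1$.

**Step 5 ($|H|\le C$).** By the second part of (6) for $X$, and (12), $\frac12|H|\le\big|\int_\Sigma\operatorname{div}_\Sigma X\,d\mu\big|\le C\mu(\Sigma)\le C$.

**Step 6 (a local bound for $|A|$, from stability).** Let $e_{i,k}=\int\zeta_k\eta_i\,d\mu$. As $k\to\infty$, $e_{i,k}\to e_i=\int\eta_i\,d\mu\in[\theta,C]$. The function
$$\phi_k=\zeta_k\Big(\frac{\eta_1}{e_{1,k}}-\frac{\eta_2}{e_{2,k}}\Big)$$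
is Lipschitz with compact support in $\Sigma$ and mean zero. From $Q(\phi_k)\ge0$, $g^2/\sigma^2\ge0$ and $\mathrm{Ric}(\nu,\nu)\ge-K$,
$$\int|A|^2\phi_k^2\,d\mu\le\int|\nabla\phi_k|^2+K\phi_k^2\,d\mu\le C\Big(1+\int|\nabla\zeta_k|^2d\mu\Big)\qquad(k\text{ large}).$$
The term with $\sigma^{-2}$ has the favorable sign, so it may be dropped. The supports of $\eta_1,\eta_2$ are disjoint, so $\phi_k^2\ge\zeta_k^2\eta_1^2/e_{1,k}^2$; by Fatou and (8),
$$\int_\Sigma\eta_1^2|A|^2\,d\mu\le C .\tag{13}$$
Since $\eta_1=1$ on $\operatorname{spt}X$, (11), Step 5 and (13) give $\|L\psi\|\le C$, and $\nabla\psi$ and $1_{\operatorname{spt}X}\nabla g$ belong to $L^2(d\mu)$. Clearly $\|\psi\|\le C$.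

**Step 7 (insert $g$, corrected to mean zero).** Fix $j$. Let
$$c_k=\frac{\int\zeta_kg\,d\mu}{\int\zeta_k\psi\,d\mu}\ \longrightarrow\ c=\frac{\int g\,d\mu}{\int\psi\,d\mu}\qquad(k\to\infty),\qquad v_k=g-c_k\psi .$$
By (12) and Cauchy–Schwarz, $|c|\le C\|g\|$. The $v_k$ are bounded uniformly in $k$, and $\zeta_kv_k$ is Lipschitz, compactly supported in $\Sigma$, of mean zero. Expanding $|\nabla(\zeta_kv_k)|^2$ and integrating by parts,
$$0\le Q(\zeta_kv_k)=\int v_k^2|\nabla\zeta_k|^2\,d\mu-\int\zeta_k^2v_kLv_k\,d\mu ,\tag{14}$$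
and the first term tends to $0$. By (10),
$$v_kLv_k=\sigma^{-2}g^2-c_k\psi Lg-c_kgL\psi+c_k^2\psi L\psi .$$

The term $c_k\psi Lg$ needs care. Written as $c_k\sigma^{-2}\psi g$ and estimated by Cauchy–Schwarz, it is of size $C\sigma^{-2}\|g\|^2$, as large as the main term. But $L$ is symmetric, and $L\psi$ is bounded in $L^2$ independently of $\sigma$. So we move $L$ to $\psi$:
$$\int\zeta_k^2\psi Lg\,d\mu=\int\zeta_k^2gL\psi\,d\mu+\int2\zeta_k\langle\nabla\zeta_k,g\nabla\psi-\psi\nabla g\rangle\,d\mu .$$
By (11) the last integral is at most $C\|\nabla\zeta_k\|\big(\int_{\operatorname{spt}X}(1+|A|)^2d\mu\big)^{1/2}\to0$. Now let $k\to\infty$ in (14). The functions $g^2$, $gL\psi$, $\psi L\psi$ are integrable, so dominated convergence gives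
$$0\le-\sigma_j^{-2}\|g\|^2+2c\int gL\psi\,d\mu-c^2\int\psi L\psi\,d\mu\le(-\sigma_j^{-2}+C)\|g\|^2,$$
because $|c|\le C\|g\|$, $\|L\psi\|\le C$, $\|\psi\|\le C$, with $C$ independent of $j$. For $j$ large this contradicts $\|g\|>0$. $\square$

## From the Gaussian line back to $M$: proofs of Theorems 1 and 3

Let $\lambda<\lambda_0:=c_M\sigma_0(N,\delta)$, $t\in[\delta,1-\delta]$ and $\sigma=\lambda/c_M<\sigma_0$, so that $h_{\lambda M}\ge U/\sigma$ by Lemma 7.

**Step 1 (the value of the model minimum).** A model minimizer exists and by Theorem 10 it is some $\mathbb R\times\Omega'$ with $|\Omega'|=t|N|$. By Lemma 5 the model minimum is $P(\Omega')\ge I_N(t)$.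

**Step 2 (the chain of inequalities).** Let $E\subset\lambda M\times N$ be isoperimetric of volume fraction $t$. Compare with $\lambda M\times\Omega_0$, $\Omega_0$ isoperimetric in $N$, using Lemma 5; then use Proposition 9 and Step 1:
$$I_N(t)\ge\mathcal P(E)=\frac{P(E)}{|\lambda M|}\ge P_{w_\sigma}(E^*)\ge I_N(t).$$

**Step 3 (equality).** All are equalities. So $E^*$ attains $I_N(t)$ and is a model minimizer. By Theorem 10, $E^*=\mathbb R\times\Omega$ up to a null set. The slices of $E^*$ are the half-lines of measure $f_E(y)$, so $f_E=1_\Omega$ a.e. Hence $E=\lambda M\times\Omega$ up to a null set, $|\Omega|=t|N|$, and $P(\Omega)=P_{w_\sigma}(E^*)=I_N(t)$, so $\Omega$ is isoperimetric. This proves Theorem 1. The constant $c_M$ comes from Lemma 7, $\sigma_0$ from Theorem 10. $\blacksquare$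

For Theorem 3, observe that $M$ entered only through Lemmas 4 and 5 and Proposition 9, which were proved for arbitrary fibres, the scaling $h_{\lambda M}=h_M/\lambda$, and the bound $h_M\ge c_MU$, which is now a hypothesis. With $\mathcal P$ in place of $P/|\lambda M|$, the three steps apply word for word. $\blacksquare$

## The threshold $\lambda^*(t)$: proof of Theorem 2

**Step 1 (how the perimeter depends on $\lambda$).** For $E\subset M\times N$ let $p_\lambda(E)=P_{\lambda M\times N}(E)/|\lambda M|$. A field $(T_M/\lambda,T_N)$ has length $\sqrt{|T_M|^2+|T_N|^2}$ in the metric of $\lambda M\times N$; the divergence does not change under scaling of the metric of $M$, and the factor $\lambda^m$ of the volume cancels. So, for $E$ of finite perimeter,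
$$p_\lambda(E)=\frac1{|M|}\int_{\partial^*E}\sqrt{\lambda^{-2}|\nu_M|^2+|\nu_N|^2}\;d\mathcal H^{m+n-1},$$
with $\nu=(\nu_M,\nu_N)$, $\partial^*E$ and $\mathcal H$ taken in $M\times N$. Hence $p_\lambda(E)$ is nonincreasing in $\lambda$, and strictly decreasing unless $\nu_M=0$ a.e. In that case $\int_E\operatorname{div}T=0$ for all fields $T$ tangent to $M$, so for a.e. $y$ the indicator of $E^y$ is constant on the connected $M$; that is, $E=M\times\Omega$, and $p_\lambda(E)=P(\Omega)$ for all $\lambda$. Moreover
$$p_{\lambda'}(E)\le p_\lambda(E)\le\frac{\lambda'}\lambda p_{\lambda'}(E)\qquad(\lambda<\lambda').$$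

**Step 2 (the set of good $\lambda$).** Fix $t$ and let $\pi(\lambda)=\min p_\lambda$ over regions of fraction $t$. By Step 1, $\pi$ is nonincreasing and continuous, and $\pi\le I_N(t)$. Let $\Lambda=\{\lambda>0:\pi(\lambda)=I_N(t)\}$. It is closed in $(0,\infty)$, and nonempty by Theorem 1. Let $\lambda^*=\sup\Lambda$.

**Step 3 ($\lambda^*$ is finite, with the stated bound).** Let $A\subset M$ be isoperimetric of fraction $t$. Then $p_\lambda(A\times N)=h_M(t)|N|/\lambda$. If $\lambda\in\Lambda$, then $I_N(t)=\pi(\lambda)\le h_M(t)|N|/\lambda$. So $\lambda\le h_M(t)|N|/I_N(t)$ for all $\lambda\in\Lambda$, where $I_N(t)>0$ as $N$ is connected. Hence $\lambda^*\le h_M(t)|N|/I_N(t)<\infty$, and by closedness $\lambda^*\in\Lambda$.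

**Step 4 (below, at, and above $\lambda^*$).** Let $\lambda\in\Lambda$ and $\lambda'<\lambda$. If $E$ of fraction $t$ has finite perimeter and is not a product, then
$$p_{\lambda'}(E)>p_\lambda(E)\ge I_N(t)\ge\pi(\lambda').$$
So every minimizer at $\lambda'$ is a product $M\times\Omega$, and then $I_N(t)\ge\pi(\lambda')=P(\Omega)\ge I_N(t)$: $\Omega$ is isoperimetric, and $\lambda'\in\Lambda$. With $\lambda=\lambda^*$ this is the first claim of Theorem 2. At $\lambda^*\in\Lambda$, products over isoperimetric $\Omega$ have $p_{\lambda^*}=I_N(t)=\pi(\lambda^*)$, so they are isoperimetric. For $\lambda>\lambda^*$ we have $\lambda\notin\Lambda$, so $\pi(\lambda)<I_N(t)\le P(\Omega)$ for every $\Omega$ of fraction $t$, and no product is a minimizer.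

**Step 5 (uniformity and the ends of $(0,1)$).** Theorem 1 gives $\inf_{[\delta,1-\delta]}\lambda^*\ge c_M\sigma_0(N,\delta)>0$. Now fix $\lambda$. A small geodesic ball in $\lambda M\times N$ gives $\pi(\lambda)\le C_\lambda t^{(m+n-1)/(m+n)}$ for small $t$, while the relative isoperimetric inequality in $N$ gives $I_N(t)\ge ct^{(n-1)/n}$. Since $\frac{n-1}n<\frac{m+n-1}{m+n}$, $\pi(\lambda)<I_N(t)$ for $t$ small, so $\lambda\notin\Lambda$ and $\lambda^*(t)\le\lambda$. Thus $\lambda^*(t)\to0$ as $t\to0$, and, taking complements, as $t\to1$. $\blacksquare$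

## Two circles again: the exact threshold

Let $M,N$ be circles of lengths $\ell_M,\ell_N$. Then $h_M=2/\ell_M$ and $I_N=2$, so the upper bound in Theorem 2 is $h_M|N|/I_N=\ell_N/\ell_M$. By Howards–Hutchings–Morgan, on the flat torus with sides $\lambda\ell_M\le\ell_N$ the least perimeter of a region of fraction $t$ is
$$\min\Big\{2\lambda\ell_M,\ 2\sqrt{\pi\min(t,1-t)\,\lambda\ell_M\ell_N}\Big\}.$$
The products have perimeter $2\lambda\ell_M$, so for $\lambda\ell_M\le\ell_N$ they are isoperimetric exactly when $\lambda\ell_M\le\pi\min(t,1-t)\,\ell_N$. For $\lambda\ell_M>\ell_N$ the strip arc $\times N$ beats them. Hence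
$$\lambda^*(t)=\frac{\ell_N}{\ell_M}\min\{1,\ \pi\min(t,1-t)\}.$$
The bound $\lambda^*\le h_M|N|/I_N$ is an equality for $t\in[\frac1\pi,1-\frac1\pi]$, and outside this interval $\lambda^*(t)$ falls linearly to $0$ as $t\to0$ or $t\to1$.
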